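# From coin tosses to arbitrary martingales: the randomized UMD inequalities

## 1. Walsh–Paley martingales suffice for UMD$^+$ and for UMD$^-$

**Main theorem.** Let $X$ be a Banach space, let $1<p<\infty$, and let $(\varepsilon_n)_{n\ge1}$ be a Rademacher sequence (independent random signs, each $\pm1$ with probability $1/2$) on a probability space $\Omega$.

(+) Suppose there is a finite constant $\beta$ such that
$$\Big\|\sum_{n=1}^N \varepsilon_n df_n\Big\|_{L^p(S\times\Omega;X)}\le \beta\Big\|\sum_{n=1}^N df_n\Big\|_{L^p(S;X)}\tag{1}$$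
for every $L^p(S;X)$-martingale difference sequence $(df_n)_{n=1}^N$ adapted to a Walsh–Paley filtration on a probability space $S$, for every $N\ge1$. Then $X$ is a UMD$^+$ space.

(−) Suppose there is a finite constant $\beta$ such that
$$\Big\|\sum_{n=1}^N df_n\Big\|_{L^p(S;X)}\le \beta\Big\|\sum_{n=1}^N \varepsilon_n df_n\Big\|_{L^p(S\times\Omega;X)}\tag{2}$$
for all the same sequences. Then $X$ is a UMD$^-$ space.

For $X=\{0\}$ there is nothing to prove, so let $X\neq\{0\}$. We keep $p$ fixed and write $\beta^{+}$, $\beta^-$ for the best constants in (1), (2) over *all* martingale difference sequences, and $\beta^{+}_{WP}$, $\beta^{-}_{WP}$ for the best constants over Walsh–Paley ones (all four possibly $\infty$). We regard $X$ as a real space. Let $g,g_1,g_2,\dots$ be independent standard real Gaussians, and let $K=K_p(X)\le\infty$ be the least constant with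
$$\Big\|\sum g_na_n\Big\|_p\le K\Big\|\sum\varepsilon_na_n\Big\|_p\qquad\text{for all finite families }(a_n)\subset X.$$
Here and below $\|\cdot\|_p$ is the norm of $L^p$ over all the randomness present. The main theorem follows from two quantitative statements.

**Theorem 1.** $\beta^+\le2\beta^+_{WP}$.

**Theorem 2.** If $C:=\beta^-_{WP}<\infty$, then $K<\infty$ and $\beta^-\le C(1+e^{2\pi C^2K^2})<\infty$. Moreover $\beta^-\le F_p(C)$ for a function $F_p$ not depending on $X$.

Now to unpack this. A martingale difference sequence may jump, at each step, according to any conditional law with mean zero. A Walsh–Paley martingale makes only the simplest jumps: at each step a fair coin is tossed and the increment is plus or minus a vector fixed beforehand. The theorem says that if randomizing the signs of the increments is harmless for coin-tossing martingales, it is harmless for all of them. This is proved separately for each of the two one-sided inequalities, with a good constant on the $+$ side and an exponential one on the $-$ side.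

The question comes from the text "Martingales in Banach Spaces and the Randomized UMD Properties" (https://www.aaagarwal.com/files/agarwaljuniorpaper.pdf). Two complements, on decoupling (Theorem 3) and on the size of the constant in Theorem 2 (Theorem 4), are stated and proved in Sections 9 and 10.

## 2. Definitions and hand computations for few increments

**Martingale differences.** Let $(S,\mathcal A,\mu)$ be a $\sigma$-finite measure space. An $L^p(S;X)$-martingale difference sequence $(df_n)_{n=1}^N$ consists of $df_n\in L^p(S;X)$ for which there is a filtration $(\mathcal F_n)_{n=1}^N$ of sub-$\sigma$-algebras of $\mathcal A$, on which $\mu$ is $\sigma$-finite, such that $df_n$ is strongly $\mathcal F_n$-measurable and $\mathbb E(df_n\mid\mathcal F_{n-1})=0$ for $n=2,\dots,N$. Nothing is asked of $df_1$ beyond measurability.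

**UMD, UMD$^+$, UMD$^-$.** $X$ is a UMD space if for some (equivalently, all) $p\in(1,\infty)$ there is $\beta\in(0,\infty)$ with $\|\sum\epsilon_ndf_n\|_{L^p(S;X)}\le\beta\|\sum df_n\|_{L^p(S;X)}$ for all martingale difference sequences and all scalars $|\epsilon_n|=1$. It is a UMD$^+$ space if for some (equivalently, all) $p$ inequality (1) holds for all martingale difference sequences with a finite constant, and a UMD$^-$ space if the same is true of (2). That the choice of $p$ does not matter is due to Maurey and Burkholder for UMD, and to Garling (1990, Theorem 4.1) for UMD$^\pm$.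

**Walsh–Paley filtration.** On a probability space, this is a filtration $(\mathcal F_n)_{n=0}^N$ in which each set of $\mathcal F_n$ is a union of atoms of $\mathcal F_n$ of measure $2^{-n}$. So $\mathcal F_0$ is trivial and each atom of $\mathcal F_{n-1}$ splits into two atoms of $\mathcal F_n$. An adapted martingale difference sequence is $df_n=f_n-f_{n-1}$, $n=1,\dots,N$, for a martingale $(f_n)_{n=0}^N$; in particular $\mathbb E\,df_1=0$. The dyadic filtration of $[0,1)$ is the standard example.

What do such differences look like? On an atom $a$ of $\mathcal F_{n-1}$, $df_n$ takes one value on each half of $a$, and the two values average to $0$. So they are $\psi$ and $-\psi$ for some $\psi\in X$. Let $r_n=+1$ on one half of each atom and $-1$ on the other. Then $r_1,\dots,r_N$ are independent fair signs, $\mathcal F_n$ is generated by $r_1,\dots,r_n$, and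
$$df_n=r_n\psi_n(r_1,\dots,r_{n-1}).\tag{3}$$
Conversely, every sequence of the form (3) is a Walsh–Paley martingale difference sequence.

**One increment, few increments.** For $N=1$ both sides of (1) and (2) are equal. For general $N$, write $f=\sum_n df_n$. Conditional expectation is a contraction on $L^p$, so $\|df_1\|_p\le\|f\|_p$ and $\|df_n\|_p\le2\|f\|_p$. Hence (1) holds with constant $2N-1$ in every Banach space. Taking the conditional expectation given $S$ and $\varepsilon_n$ also gives $\|df_n\|_p\le\|\sum_k\varepsilon_kdf_k\|_p$, so (2) holds with constant $N$. The whole content of UMD$^\pm$ is therefore uniformity in $N$. A reduction that replaces one increment by many small ones must not pay for their number.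

**Hilbert space, $p=2$.** Here $\mathbb E\langle df_m,df_n\rangle=0$ for $m\ne n$, so $\|\sum df_n\|_2^2=\sum\|df_n\|_2^2=\|\sum\varepsilon_ndf_n\|_2^2$, and all the constants are $1$.

**A space where (2) is bad.** Let $\Delta=\{\pm1\}^N$ and $X=\ell_\infty(\Delta)$. Let $r_1,\dots,r_N$ be fair coins and put
$$\varphi_n(r_1,\dots,r_{n-1})(\delta)=\delta_n1_{\{\delta_k=r_k\ \forall k<n\}},\qquad\delta\in\Delta.\tag{4}$$
The increments $r_n\varphi_n$ form a Walsh–Paley martingale difference sequence. At the point $\delta=(r_1,\dots,r_N)$ the sum $\sum r_n\varphi_n$ equals $\sum r_n^2=N$, so its norm is at least $N$. Now randomize. For fixed $\delta$ let $\tau$ be the first $n$ with $\delta_n\ne r_n$, and $\tau=N$ if there is none. Then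
$$\sum_n\varepsilon_n\varphi_n(\delta)=\sum_{n<\tau}\varepsilon_nr_n+\varepsilon_\tau\delta_\tau,\qquad\text{so}\qquad\Big\|\sum_n\varepsilon_n\varphi_n\Big\|_\infty\le1+\max_{m\le N}\Big|\sum_{n\le m}\varepsilon_nr_n\Big|.$$
Given the coins, $(\varepsilon_nr_n)$ is a Rademacher sequence. By Doob's maximal inequality and the Khintchine inequality, the right side has $L^p$-norm at most $1+b_p\sqrt N$ with $b_p$ depending only on $p$. Also $\|\sum\varepsilon_nr_n\varphi_n\|_p=\|\sum\varepsilon_n\varphi_n\|_p$, again because $(\varepsilon_nr_n)$ is Rademacher given the coins. So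
$$N\le\Big\|\sum r_n\varphi_n\Big\|_p,\qquad\Big\|\sum\varepsilon_nr_n\varphi_n\Big\|_p\le1+b_p\sqrt N.\tag{5}$$

**Tools.** The *contraction principle* says that for real $a_n,b_n$ with $|a_n|\le|b_n|$ and $x_n\in X$, $\mathbb E\|\sum a_n\varepsilon_nx_n\|^p\le\mathbb E\|\sum b_n\varepsilon_nx_n\|^p$. By Fubini the same holds for random $a_n,b_n,x_n$ that are jointly independent of $(\varepsilon_n)$; we then say that we use contraction conditionally. In particular, in a randomized sum terms may be dropped when we want a lower bound.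

$X$ has *finite cotype* if for some $q<\infty$ and $c<\infty$, $(\sum\|a_n\|^q)^{1/q}\le c\,\|\sum\varepsilon_na_n\|_q$ for all finite families. The line $\mathbb R$ has this with $q=2$ and $c=1$. The space $c_0$ does not have it: for the unit vectors $e_1,\dots,e_N$ the left side is $N^{1/q}$, while $\|\sum\varepsilon_ne_n\|=1$. The same vectors give $K_p(c_0)=\infty$, since $\|\sum_{n\le N}g_ne_n\|=\max_{n\le N}|g_n|$, which increases to $\infty$ a.s. as $N\to\infty$. We use the Maurey–Pisier theorem in two parts (see Hytönen–van Neerven–Veraar–Weis, *Analysis in Banach Spaces II*, Ch. 7): (i) if $X$ does not have finite cotype, then for every $n$ there is a linear $\Lambda:\ell_\infty^n\to X$ with $\|x\|\le\|\Lambda x\|\le2\|x\|$; (ii) if $X$ has finite cotype, then $K_p(X)<\infty$.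

## 3. Coin schemes, and what binary expansion gives

**Definition (coin scheme).** Let $\eta_1,\dots,\eta_Q$ be independent fair signs and let $\psi_\ell$ be an $X$-valued function of $\eta_1,\dots,\eta_{\ell-1}$. The increments $\eta_\ell\psi_\ell$ form a Walsh–Paley martingale difference sequence for the filtration $(\sigma(\eta_1,\dots,\eta_\ell))_{\ell=0}^Q$.

Given the coins, $(\varepsilon_\ell\eta_\ell)_\ell$ is again Rademacher. So $\|\sum\varepsilon_\ell\eta_\ell\psi_\ell\|_p=\|\sum\varepsilon_\ell\psi_\ell\|_p$, and the Walsh–Paley hypotheses read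
$$\Big\|\sum\varepsilon_\ell\psi_\ell\Big\|_p\le\beta^+_{WP}\Big\|\sum\eta_\ell\psi_\ell\Big\|_p,\qquad\Big\|\sum\eta_\ell\psi_\ell\Big\|_p\le\beta^-_{WP}\Big\|\sum\varepsilon_\ell\psi_\ell\Big\|_p.\tag{6}$$
Coins with $\psi_\ell=0$ are free: $m$ of them draw a variable uniform on $2^m$ points. We may interleave such silent draws with coins that carry increments. The only rule is that the coefficient of each sign is determined before the sign is tossed. For example, draw $A$ uniform on $\{0,1\}$ by a silent coin $\eta_1$ and then toss $\eta_2$ with coefficient $a_A$: the final value is $\eta_2a_A$, a uniform choice among $\pm a_0,\pm a_1$.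

**Binary expansion.** We shall see in Section 4 that it suffices to treat increments $\varphi_n(J_1,\dots,J_n)$, where the $J_n$ are independent and uniform on $2^m$ points and $\varphi_n$ has mean zero in its last variable. The first thing to try is to draw $J_n$ by $m$ coins $\eta_{n,1},\dots,\eta_{n,m}$ and to let the martingale reveal $\varphi_n$ coin by coin:
$$\varphi_n(J_1,\dots,J_n)=\sum_{i\le m}\eta_{n,i}\psi_{n,i},$$
where $\eta_{n,i}\psi_{n,i}$ is the change in the conditional expectation of $\varphi_n(J_1,\dots,J_n)$ when $\eta_{n,i}$ is revealed. This is a coin scheme with final value exactly $\sum\varphi_n$. For UMD it finishes the job: give all the coins of block $n$ the same multiplier $\epsilon_n$, and the Walsh–Paley inequality becomes $\|\sum\epsilon_n\varphi_n\|_p\le\beta\|\sum\varphi_n\|_p$.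

For UMD$^\pm$ the signs are averaged, and constant signs on blocks are not available. Inequality (6) compares $\sum_n\varphi_n$ with $\sum_n\sum_i\varepsilon_{n,i}\eta_{n,i}\psi_{n,i}$, which has one random sign per coin, instead of with $\sum_n\varepsilon_n\varphi_n$. To finish for UMD$^+$ one would need
$$\Big\|\sum_n\varepsilon_n\varphi_n\Big\|_p\le c\,\Big\|\sum_n\sum_i\varepsilon_{n,i}\eta_{n,i}\psi_{n,i}\Big\|_p .$$
For $N=1$ this reads $\|\sum_i\eta_i\psi_i\|_p\le c\,\|\sum_i\varepsilon_i\eta_i\psi_i\|_p$ for an arbitrary Walsh–Paley martingale, that is, (2). For UMD$^-$ one would need the reverse, which for $N=1$ is (1). So the binary expansion asks for the *opposite* inequality at exactly this point. And no such comparison is automatic: in $\ell_\infty(\Delta)$ take the single difference $\varphi=\sum_nr_n\varphi_n$ with (4); by (5) its norm is at least $N$, while its coin-by-coin randomization has norm at most $1+b_p\sqrt N$.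

The way out is that we may choose other coin schemes which end at, or near, the given martingale. We shall use one for UMD$^+$ and different ones for UMD$^-$.

## 4. Reduction to uniform models

**Definition (uniform model).** It consists of $M=2^m$, i.i.d. variables $J_1,\dots,J_N$ uniform on $\mathbb Z_M$, and functions $\varphi_n:\mathbb Z_M^n\to X$. It is *centred* if $\sum_{j}\varphi_n(j_1,\dots,j_{n-1},j)=0$ for all $1\le n\le N$ and all $j_1,\dots,j_{n-1}$. We write $J_{<n}=(J_1,\dots,J_{n-1})$ and $J_{\le n}=(J_1,\dots,J_n)$.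

As a small example, consider a single jump with value $2$ with probability $1/3$ and $-1$ with probability $2/3$. It is $\varphi(U)$ with $U$ uniform on $[0,1)$ and $\varphi=2$ on $[0,\frac13)$, $\varphi=-1$ on $[\frac13,1)$. Averaging over the four quarters of $[0,1)$ gives the values $2,0,-1,-1$; the second is $4(\frac1{12}\cdot2-\frac16\cdot1)=0$. They sum to $0$: a centred uniform model with $M=4$ that approximates the jump. This is the mechanism of Step (e) below.

**Lemma 1.** If inequality (1) (respectively (2)) with constant $\beta$ holds for $df_n=\varphi_n(J_{\le n})$ in all centred uniform models, then it holds with constant $\beta$ for all $L^p(S;X)$-martingale difference sequences.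

*Proof.* **Step (a): reach a probability space.** Partition $S$ into countably many sets $A_i\in\mathcal F_1$ of finite measure and discard null sets. Since $A_i\in\mathcal F_{n-1}$ for $n\ge2$, each $(1_{A_i}df_n)_n$ is a martingale difference sequence on $A_i$, and the $p$-th powers of both sides of (1), (2) add over $i$. On each $A_i$ normalize the measure; both sides scale by the same factor. So we may assume $\mu(S)=1$.

**Step (b): make $df_1$ centred.** Pass to $S\times\{\pm1\}$ with an independent fair sign $r$, the differences $r\,df_n$ and the $\sigma$-algebras $\sigma(\mathcal F_n,r)$. No norm in (1), (2) changes, $\mathbb E(r\,df_n\mid\sigma(\mathcal F_{n-1},r))=r\,\mathbb E(df_n\mid\mathcal F_{n-1})=0$ for $n\ge2$, and now $\mathbb E(r\,df_1)=0$. So we may assume $\mathbb E\,df_1=0$.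

**Step (c): make all $\sigma$-algebras finite.** Given $\gamma>0$, choose simple $\mathcal F_n$-measurable $h_n$ with $\|h_n-df_n\|_p\le\gamma$. Put $\mathcal G_n=\sigma(h_1,\dots,h_n)\subset\mathcal F_n$, which is finite, let $\mathcal G_0$ be trivial, and put $d_n=h_n-\mathbb E(h_n\mid\mathcal G_{n-1})$. By the tower property, and by Step (b) for $n=1$, $\mathbb E(df_n\mid\mathcal G_{n-1})=0$. So $\|\mathbb E(h_n\mid\mathcal G_{n-1})\|_p=\|\mathbb E(h_n-df_n\mid\mathcal G_{n-1})\|_p\le\gamma$ and $\|d_n-df_n\|_p\le2\gamma$. Both sides of (1) and (2) are continuous in $L^p$, so it suffices to treat $(d_n)$. Here $d_n$ is $\mathcal G_n$-measurable and $\mathbb E(d_n\mid\mathcal G_{n-1})=0$ for $1\le n\le N$.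

**Step (d): drive the sequence by independent uniform variables.** For each atom $a$ of $\mathcal G_{n-1}$ with $\mu(a)>0$, partition $[0,1)$ into intervals $I_{a,b}$ of length $\mu(b)/\mu(a)$, where $b$ runs through the atoms $b\subset a$ of $\mathcal G_n$ with $\mu(b)>0$. Let $U_1,\dots,U_N$ be i.i.d. uniform on $[0,1)$, put $a_0=S$, and let $a_n=b$ if $U_n\in I_{a_{n-1},b}$. By construction $(a_1,\dots,a_N)$ has the joint law of the atoms of $\mathcal G_1,\dots,\mathcal G_N$ that contain a $\mu$-random point. Let $\varphi_n(U_1,\dots,U_n)$ be the value of $d_n$ on $a_n$. Then $(\varphi_n(U_{\le n}))_n$ has the joint law of $(d_n)_n$, each $\varphi_n$ has finitely many values, and with $a=a_{n-1}(u_1,\dots,u_{n-1})$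
$$\int_0^1\varphi_n(u_1,\dots,u_{n-1},u)\,du=\sum_{b\subset a}\frac{\mu(b)}{\mu(a)}\,d_n(b)=0 .$$
Both sides of (1) and (2) depend only on the joint law.

**Step (e): discretize.** Put $J_n^m=\lfloor2^mU_n\rfloor$, which is uniform on $\mathbb Z_{2^m}$, and $\varphi_n^m=\mathbb E(\varphi_n(U_{\le n})\mid J_1^m,\dots,J_N^m)$. By independence of the $U_k$, $\varphi_n^m$ is a function of $J_1^m,\dots,J_n^m$. Moreover
$$\mathbb E(\varphi_n^m\mid J^m_{<n})=\mathbb E\big(\mathbb E(\varphi_n(U_{\le n})\mid U_{<n})\,\big|\,J^m_{<n}\big)=0,$$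
and since all values of $J^m_{\le n}$ have the same positive probability, this says that the model is centred. As $m\to\infty$ the $\sigma$-algebras generated by $J^m_1,\dots,J^m_N$ increase and generate $\sigma(U_1,\dots,U_N)$ up to null sets, so $\varphi_n^m\to\varphi_n(U_{\le n})$ in $L^p$ by martingale convergence. The inequality for the models passes to the limit. $\square$

## 5. UMD$^+$: doubling the stake until the last coin carries half of the jump

Let us prove Theorem 1. The idea is to gamble for the jump $x_j$ with doubled stakes. Consider one *trial* with $k$ coins: bet $2^{-k}x_j$ on the first coin; after each win, double the bet; stop at the first loss. For $k=2$ the stakes are $\frac14x_j$, $\frac12x_j$. The trial ends at $-\frac14x_j$ if the first coin loses, at $\frac14x_j-\frac12x_j=-\frac14x_j$ if the second loses, and at $\frac34x_j$ if both win. In general a failed trial costs $2^{-k}x_j$, and a successful one is worth almost $x_j$. And *the last coin of a successful trial alone carries $\frac12x_j$*. In the randomized sum we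 can keep that one coin and drop all the others, which is what binary expansion could not offer.

Let $C=\beta^+_{WP}<\infty$ (otherwise there is nothing to prove). Take a centred uniform model, let $B=\max_n\max\|\varphi_n\|$, and fix $k,R\in\mathbb N$.

**Step 1: the scheme.** We build a coin scheme in $N$ blocks. At the start of block $n$, $J_{<n}$ is determined; put $x_j=\varphi_n(J_{<n},j)$, so $\sum_{j\in\mathbb Z_M}x_j=0$. First draw $I_n$ uniform in $\mathbb Z_M$ by silent coins. Then run trials $i=0,1,\dots,RM-1$ of $k$ coins $\eta_1,\dots,\eta_k$ each. If no earlier trial of the block was successful, trial $i$ uses $j=I_n+i$ mod $M$, and the increment at its $r$-th coin is $\eta_r2^{r-1-k}x_j$ if $\eta_1=\dots=\eta_{r-1}=1$, and $0$ otherwise. The trial is *successful* if all its coins are $1$, which has probability $2^{-k}$. After a success all increments of the block are $0$. Let $T_n$ be the index of the first successful trial, $T_n=0$ if there is none, and put $J_n=I_n+T_n$ mod $M$. Each coefficient is determined before its coin is tossed.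

**Step 2: the $J_n$ are i.i.d. uniform.** This is needed so that we recover the given model. $T_n$ is a function of the trial coins of block $n$ alone: success does not depend on which $j$ is being played. So $I_n$ is uniform and independent of $T_n$ and of the earlier blocks. Hence, given $T_n$ and the earlier blocks, $J_n=I_n+T_n$ is uniform.

**Step 3: the final value $G$ is close to $\sum\varphi_n(J_{\le n})$.** A successful trial adds $\sum_{r\le k}2^{r-1-k}x_j=(1-2^{-k})x_j$. A trial that fails at coin $r$ adds
$$\Big(\sum_{q<r}2^{q-1-k}-2^{r-1-k}\Big)x_j=\big((2^{r-1}-1)-2^{r-1}\big)2^{-k}x_j=-2^{-k}x_j .$$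
So a block with a success has total $x_{J_n}-2^{-k}\sum_{i=0}^{T_n}x_{I_n+i}$. Here the centring is decisive: about $2^k$ failures cost $2^{-k}$ each, but every full cycle of $M$ consecutive trials costs $-2^{-k}\sum_jx_j=0$. What remains is an incomplete cycle, so the total differs from $x_{J_n}$ by at most $2^{-k}MB$. A block without success has total $-2^{-k}R\sum_jx_j=0$, which differs from $x_{J_n}$ by at most $B$; this happens with probability $\theta=(1-2^{-k})^{RM}$. Therefore
$$\Big\|G-\sum_n\varphi_n(J_{\le n})\Big\|_p\le NMB\,2^{-k}+NB\,\theta^{1/p}.\tag{7}$$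

**Step 4: the randomized sum is large.** Condition on all coins and let $\chi_n$ be the indicator of a success in block $n$. In a block with a success, the last coin of the successful trial equals $1$ and carries the increment $2^{k-1-k}x_{J_n}=\frac12\varphi_n(J_{\le n})$. By contraction we drop all other terms of $\sum_\ell\varepsilon_\ell dG_\ell$. The Rademacher signs at the kept places are distinct members of $(\varepsilon_\ell)$, so they may be renamed $\varepsilon_n$. Since $P(\chi_n=0)=\theta$,
$$\Big\|\sum_\ell\varepsilon_\ell dG_\ell\Big\|_p\ge\tfrac12\Big\|\sum_n\varepsilon_n\chi_n\varphi_n(J_{\le n})\Big\|_p\ge\tfrac12\Big\|\sum_n\varepsilon_n\varphi_n(J_{\le n})\Big\|_p-\tfrac12NB\,\theta^{1/p}.\tag{8}$$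

**Step 5: the limit.** The Walsh–Paley hypothesis gives $\|\sum\varepsilon_\ell dG_\ell\|_p\le C\|G\|_p$. Insert (7) and (8); the law of $(J_n)$ depends on neither $k$ nor $R$. Let first $R\to\infty$, so that $\theta\to0$, and then $k\to\infty$. We get $\|\sum\varepsilon_n\varphi_n(J_{\le n})\|_p\le2C\|\sum\varphi_n(J_{\le n})\|_p$ in every centred uniform model, and Lemma 1 gives $\beta^+\le2C$. $\square$

**Why this scheme does not give UMD$^-$.** For (2) the randomized sum has to be bounded from *above* by $\|\sum\varepsilon_n\varphi_n(J_{\le n})\|_p$. Contraction allows us to drop terms only in a lower bound. The increments of the failed trials, which lie along vectors $x_j$ with $j\ne J_n$, stay in the sum. A different construction is needed.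

## 6. UMD$^-$ for coins forces finite cotype

From here to the end of Section 8, $C=\beta^-_{WP}<\infty$.

**Lemma 2.** $X$ has finite cotype; hence $K=K_p(X)<\infty$.

*Proof.* Suppose not. By Maurey–Pisier (i), for every $N$ and $\Delta=\{\pm1\}^N$ there is a linear $\Lambda:\ell_\infty(\Delta)\to X$ with $\|x\|\le\|\Lambda x\|\le2\|x\|$. Apply (6) to the coin scheme with coefficients $\psi_n=\Lambda\varphi_n$, with $\varphi_n$ from (4). By (5),
$$N\le\Big\|\sum r_n\psi_n\Big\|_p\le C\Big\|\sum\varepsilon_n\psi_n\Big\|_p\le2C(1+b_p\sqrt N)$$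
for every $N$, which is absurd. So $X$ has finite cotype, and $K<\infty$ by Maurey–Pisier (ii). $\square$

We use $K$ in the following form, in which the weights are sums of coins and can be produced inside a coin scheme. For odd $L$ let $W'_n=L^{-1/2}\sum_{i\le L}\varepsilon_{n,i}$ with independent Rademacher variables $\varepsilon_{n,i}$, and put $K'=\sqrt{\pi/2}\,K$. Then for fixed vectors $a_n$
$$\Big\|\sum W'_na_n\Big\|_p\le\sqrt{\tfrac\pi2}\,\Big\|\sum g_na_n\Big\|_p\le K'\Big\|\sum\varepsilon_na_n\Big\|_p.\tag{9}$$
Indeed, take Gaussians $g_{n,i}$ independent of each other and of the $\varepsilon_{n,i}$. The sums $L^{-1/2}\sum_i\varepsilon_{n,i}|g_{n,i}|$ are independent standard Gaussians for different $n$, because $\varepsilon_{n,i}|g_{n,i}|$ is standard Gaussian. Their conditional expectations given the $\varepsilon_{n,i}$ are $\mathbb E|g|\cdot W'_n$ with $\mathbb E|g|=\sqrt{2/\pi}$, and Jensen's inequality gives the first estimate. The second is the definition of $K$.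

## 7. Two randomized sums: fresh and stale last coordinates

For a uniform model, not necessarily centred, let $J'_1,\dots,J'_N$ be i.i.d. uniform on $\mathbb Z_M$, with $J$, $J'$, $(\varepsilon_n)$ independent, and put
$$V=\sum_n\varepsilon_n\varphi_n(J_{\le n}),\qquad V'=\sum_n\varepsilon_n\varphi_n(J_{<n},J'_n).$$
In $V'$ the value $J_n'$ that determines the $n$-th jump is used once, and the future depends on $J_n$ instead.

**Example.** Let $M=2$, $N=2$, $X=\mathbb R$, $p=4$, $\varphi_1(j)=1_{\{j=0\}}$. If $\varphi_2(j_1,j_2)=1_{\{j_1=0\}}$, then $V=(\varepsilon_1+\varepsilon_2)1_{\{J_1=0\}}$ and $\mathbb EV^4=\frac12\cdot8=4$, while $V'=\varepsilon_11_{\{J_1'=0\}}+\varepsilon_21_{\{J_1=0\}}$ and $\mathbb EV'^4=\frac14\cdot8+\frac12\cdot1=\frac52$. If instead $\varphi_2(j_1,j_2)=1_{\{j_1=1\}}$, then $|V|=1$ and $\mathbb EV^4=1$, while $\mathbb EV'^4=\frac52$ as before. So neither norm dominates the other with constant $1$.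

Symmetrization shows why $V'$ appears.

**Lemma 4.** In a centred uniform model, with $f=\sum\varphi_n(J_{\le n})$: $\|f\|_p\le C(\|V\|_p+\|V'\|_p)$.

*Proof.* **Step 1: pass to differences.** Let $f'=\sum\varphi_n(J_{<n},J'_n)$. The model is centred, so $\mathbb E(f'\mid J)=0$. Hence $f=\mathbb E(f-f'\mid J)$ and $\|f\|_p\le\|f-f'\|_p$.

**Step 2: produce each difference with one coin.** Take independent uniform $A_n,B_n$ in $\mathbb Z_M$ and a coin $r_n$, and set $(J_n,J_n')=(A_n,B_n)$ if $r_n=1$ and $(B_n,A_n)$ if $r_n=-1$. All these variables $J_n,J_n'$ are again i.i.d. uniform, and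
$$\varphi_n(J_{\le n})-\varphi_n(J_{<n},J'_n)=r_n\psi_n,\qquad\psi_n=\varphi_n(J_{<n},A_n)-\varphi_n(J_{<n},B_n).$$
This is a coin scheme: in stage $n$ draw $A_n,B_n$ silently and then toss $r_n$, whose coefficient $\psi_n$ is already known. By (6), and because $(\varepsilon_nr_n)$ is Rademacher given the coins,
$$\|f-f'\|_p\le C\Big\|\sum\varepsilon_n\psi_n\Big\|_p=C\Big\|\sum\varepsilon_nr_n\psi_n\Big\|_p=C\Big\|\sum\varepsilon_n\big[\varphi_n(J_{\le n})-\varphi_n(J_{<n},J'_n)\big]\Big\|_p,$$
and the triangle inequality finishes the proof. $\square$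

So everything comes down to bounding $\|V'\|_p$ by $\|V\|_p$. (The bound is numbered Lemma 3, because it is the key lemma, although we prove it second.)

**A single coin per stage does not suffice.** Try this: in stage $n$ draw $A_n,B_n$, toss one sign $r_n$ with coefficient $\varphi_n(J_{<n},A_n)$, and let an independent silent draw decide whether the future uses $J_n=A_n$ (indicator $\chi_n=0$) or $J_n=B_n$ (indicator $\chi_n=1$). In the stages with $\chi_n=1$ the jump is decoupled from the future, as in $V'$. Let $H$ be the norm of the randomized sum over those stages. Contraction gives $\|f\|_p\ge H$ for the final value $f$. The hypothesis (6), the triangle inequality and contraction give $\|f\|_p\le C(\|V\|_p+H)$. Since $C\ge1$ (take one nonzero vector and one coin), $H\le C(\|V\|_p+H)$ contains no information. We need $H$ to come with a *larger* factor on the left than on the right.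

The remedy is to give the jumps random weights and to redirect the future exactly when the weight is large. If the $n$-th jump has weight $W_n$, nearly Gaussian, and $\chi_n=1_{\{|W_n|\ge\lambda\}}$, then the lower bound improves to $\lambda H$. In the upper bound, (6) replaces $W_n$ by an independent copy which knows nothing about $\chi_n$, so by (9) the weights cost only a factor $K'$ there. Now $\lambda$ is ours to choose.

**Lemma 3 (key lemma).** In every uniform model, $\|V'\|_p\le D\|V\|_p$ with $D=1/P(|g|\ge2CK')$.

*Proof.* Let $\lambda=2CK'$ and let $L$ be odd.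

**Step 1: the scheme.** In stage $n$, with $J_{<n}$ determined, draw $A_n$ uniform on $\mathbb Z_M$ silently; toss signs $r_{n,1},\dots,r_{n,L}$ with increments $r_{n,i}L^{-1/2}\varphi_n(J_{<n},A_n)$; draw $B_n$ uniform on $\mathbb Z_M$ silently. Let $W_n=L^{-1/2}\sum_ir_{n,i}$, which is nonzero as $L$ is odd, $s_n=\operatorname{sgn}W_n$, $\chi_n=1_{\{|W_n|\ge\lambda\}}$, $q=P(|W_n|\ge\lambda)$, and
$$(J_n,\tilde J_n)=(A_n,B_n)\ \text{ if }\chi_n=0,\qquad(J_n,\tilde J_n)=(B_n,A_n)\ \text{ if }\chi_n=1.$$

**Step 2: independence.** This step identifies the laws that will appear. $W_n$ is symmetric and nonzero, so $|W_n|$ and $s_n$ are independent and $s_n$ is a fair sign. Thus all the variables $|W_n|,s_n,A_n,B_n$ are independent, and $\chi_n$ depends only on $|W_n|$. Given all $|W_n|$ and $s_n$, each pair $(J_n,\tilde J_n)$ is a fixed permutation of $(A_n,B_n)$; so, given these, $J_1,\dots,J_N,\tilde J_1,\dots,\tilde J_N$ are i.i.d. uniform. Hence the four families $(J_n),(\tilde J_n),(|W_n|),(s_n)$ are independent and $(s_n)$ is Rademacher. Since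 $A_n=J_n$ if $\chi_n=0$ and $A_n=\tilde J_n$ if $\chi_n=1$, the final value of the scheme is
$$f=\sum_ns_n|W_n|\big[(1-\chi_n)\varphi_n(J_{\le n})+\chi_n\varphi_n(J_{<n},\tilde J_n)\big].$$
Put $H=\|\sum_ns_n\chi_n\varphi_n(J_{<n},\tilde J_n)\|_p$.

**Step 3: lower bound for $f$.** Condition on everything but $(s_n)$, which stays Rademacher. Contraction, first dropping the terms with $\chi_n=0$ and then using $|W_n|\ge\lambda$ where $\chi_n=1$, gives
$$\|f\|_p\ge\Big\|\sum s_n\chi_n|W_n|\varphi_n(J_{<n},\tilde J_n)\Big\|_p\ge\lambda H.$$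

**Step 4: upper bound for $f$.** Let $W_n'$ be as in (9), independent of the scheme. In (6) the randomized sum is $\sum_n\sum_i\varepsilon_{n,i}L^{-1/2}\varphi_n(J_{<n},A_n)=\sum_nW'_n\varphi_n(J_{<n},A_n)$. By (6), then (9) conditionally on the scheme, then the triangle inequality,
$$\|f\|_p\le CK'\Big(\Big\|\sum_n\varepsilon_n(1-\chi_n)\varphi_n(J_{\le n})\Big\|_p+\Big\|\sum_n\varepsilon_n\chi_n\varphi_n(J_{<n},\tilde J_n)\Big\|_p\Big)\le CK'\big(\|V\|_p+H\big).$$
The first norm is at most $\|V\|_p$ by contraction. The second equals $H$, because by Step 2 $(s_n)$ is a Rademacher sequence independent of $(\chi_n),(J_n),(\tilde J_n)$.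

**Step 5: absorb.** Steps 3 and 4 give $2CK'H\le CK'(\|V\|_p+H)$. All quantities are finite and $CK'>0$, so $H\le\|V\|_p$.

**Step 6: remove the indicators.** The $\chi_n$ are independent of $(s,J,\tilde J)$ with mean $q$. So the conditional expectation of $\sum s_n\chi_n\varphi_n(J_{<n},\tilde J_n)$ given $(s,J,\tilde J)$ is $q\sum s_n\varphi_n(J_{<n},\tilde J_n)$, which has the law of $qV'$. Hence $q\|V'\|_p\le H\le\|V\|_p$. Let $L\to\infty$ through odd numbers; by the central limit theorem $q\to P(|g|\ge\lambda)>0$. $\square$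

## 8. The constants in Theorem 2

**Step 1: UMD$^-$ holds.** By Lemmas 4 and 3, $\|\sum\varphi_n(J_{\le n})\|_p\le C(1+D)\|\sum\varepsilon_n\varphi_n(J_{\le n})\|_p$ in every centred uniform model. By Lemma 1, $\beta^-\le C(1+D)<\infty$.

**Step 2: the explicit bound.** We estimate $D$ from above. One nonzero vector gives $C\ge1$ and $K\ge\|g\|_p\ge\mathbb E|g|=\sqrt{2/\pi}$, so $K'\ge1$ and $x:=2CK'\ge2$. First,
$$\int_x^\infty e^{-t^2/2}\,dt\ge\frac{x}{1+x^2}e^{-x^2/2}\qquad(x>0),$$
because the difference of the two sides tends to $0$ at infinity and has derivative $-2(1+x^2)^{-2}e^{-x^2/2}<0$. Hence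
$$P(|g|\ge x)\ge\frac2{\sqrt{2\pi}}\,\frac{x}{1+x^2}\,e^{-x^2/2}\ge e^{-x^2}\qquad(x\ge2).$$
The last inequality holds at $x=2$, where the middle term exceeds $0.043$ and $e^{-4}<0.019$. It persists because $e^{x^2/2}x/(1+x^2)$ is increasing for $x\ge1$: its logarithmic derivative is $x+\frac1x-\frac{2x}{1+x^2}\ge2-1>0$. So $D\le e^{4C^2K'^2}=e^{2\pi C^2K^2}$ and $\beta^-\le C(1+e^{2\pi C^2K^2})$.

**Step 3: a bound in terms of $C$ and $p$ alone.** We show that $K_p$ is bounded on the class of spaces with $\beta^-_{WP}\le C$ (same $p$). The $\ell_p$-direct sum of a sequence of such spaces is again in the class, since each component of a Walsh–Paley martingale is one, and the $p$-th powers of the norms in (2) add over the components. If $K_p$ were unbounded on the class, choose $X_i$ in it with $K_p(X_i)\ge i$. Their $\ell_p$-sum contains each $X_i$ isometrically, so it would have $K_p=\infty$, contradicting Lemma 2. So $K\le\kappa_p(C)<\infty$ and $\beta^-\le F_p(C):=C(1+e^{2\pi C^2\kappa_p(C)^2})$. This proves Theorem 2, and with Theorem 1 the main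 theorem. $\square$

## 9. UMD$^-$ as a decoupling inequality without random signs

**Theorem 3.** Let $U_1,U_1',U_2,U_2',\dots$ be independent and uniform on $[0,1)$. The following are equivalent: (a) $\beta^-_{WP}<\infty$; (b) $\beta^-<\infty$; (c) there is $\delta<\infty$ such that for all $N$ and all $\varphi_n\in L^p([0,1)^n;X)$ with $\int_0^1\varphi_n(u_1,\dots,u_{n-1},u)\,du=0$ a.e.,
$$\Big\|\sum_{n\le N}\varphi_n(U_1,\dots,U_n)\Big\|_p\le\delta\,\Big\|\sum_{n\le N}\varphi_n(U_1,\dots,U_{n-1},U_n')\Big\|_p.$$

For $N=1$ the two sums in (c) have the same law. For a Hilbert space and $p=2$ both sums have orthogonal terms and both squared norms equal $\sum\|\varphi_n\|_2^2$, so (c) holds with $\delta=1$.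

*Proof of (b)$\Leftrightarrow$(a).* A Walsh–Paley martingale difference sequence is a martingale difference sequence, so (b)$\Rightarrow$(a). The converse is Theorem 2.

*Proof of (c)$\Rightarrow$(a).* Write $df_n=r_n\psi_n(r_1,\dots,r_{n-1})$ as in (3) and realize $r_n=r(U_n)$ with $r=1_{[0,1/2)}-1_{[1/2,1)}$. The right-hand sum in (c) is $\sum r(U'_n)\psi_n(r(U_1),\dots,r(U_{n-1}))$, which has the law of $\sum\varepsilon_n\psi_n$, and $\|\sum\varepsilon_n\psi_n\|_p=\|\sum\varepsilon_ndf_n\|_p$. So (2) holds for Walsh–Paley martingales with constant $\delta$.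

*Proof of (a)$\Rightarrow$(c).* Keep $C=\beta^-_{WP}$, $K$, $K'$, $V$, $V'$ from Sections 6 and 7. In view of Lemma 4 we now want to bound $\|V\|_p$ by $\|V'\|_p$, the reverse of Lemma 3. So this time the jump that is *kept* for the future should be the one with the large weight. A single attempt produces a large weight only with small probability, so we repeat the attempt: we draw fresh points until the weight is large, and the discarded points are fresh and decoupled.

**Lemma 5.** There is $R=R(C,K)$ with $\|V\|_p\le R\|V'\|_p$ in every uniform model.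

*Proof.* Let $\lambda=4CK'$. Fix $L$ odd with $q=P(|L^{-1/2}\sum_{i\le L}r_i|\ge\lambda)>0$ for fair signs $r_i$, which is possible by the central limit theorem, and put $R=\lceil1/q\rceil$.

**Step 1: the scheme.** In stage $n$ there are rounds $\rho=1,\dots,R$. In round $\rho$ draw $A_n^\rho$ uniform on $\mathbb Z_M$ and toss $r_{n,\rho,1},\dots,r_{n,\rho,L}$, with increments $r_{n,\rho,i}L^{-1/2}\varphi_n(J_{<n},A^\rho_n)$ if no earlier round of the stage was accepted, and $0$ otherwise. Let $W_{n,\rho}=L^{-1/2}\sum_ir_{n,\rho,i}\ne0$ and $s_{n,\rho}=\operatorname{sgn}W_{n,\rho}$. Round $\rho$ is accepted if it is the first with $|W_{n,\rho}|\ge\lambda$; then $T_n=\rho$. If no round is accepted, $T_n=R+1$. Finally draw $A_n^{R+1}$ uniform, and set $J_n=A_n^{T_n}$.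

**Step 2: independence.** All the variables $|W_{n,\rho}|$, $s_{n,\rho}$, $A_n^\rho$ are independent, the $s_{n,\rho}$ are fair signs, and $T=(T_n)$ depends only on $w:=(|W_{n,\rho}|)_{n,\rho}$. Hence, given $w$ and all $s_{n,\rho}$, the $J_n$ are i.i.d. uniform, and the family $(A_n^\rho)_{\rho\ne T_n}$ is i.i.d. uniform and independent of $J$. The final value is
$$f=\sum_n\sum_{\rho\le\min(T_n,R)}s_{n,\rho}|W_{n,\rho}|\varphi_n(J_{<n},A_n^\rho).$$

**Step 3: lower bound.** Given $w$ and all $A_n^\rho$, the $s_{n,\rho}$ are Rademacher. Contraction, keeping only the terms with $\rho=T_n\le R$, where $|W_{n,\rho}|\ge\lambda$ and $A_n^\rho=J_n$, gives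
$$\|f\|_p\ge\lambda\Big\|\sum_n1_{\{T_n\le R\}}\varepsilon_n\varphi_n(J_{\le n})\Big\|_p$$
with $(\varepsilon_n)$ independent of $(T,J)$. By Step 2, $T$ is independent of $(J,\varepsilon)$, and $P(T_n\le R)=1-(1-q)^R\ge1-e^{-qR}\ge1-e^{-1}\ge\frac12$, the same number for every $n$. Taking the conditional expectation given $(J,\varepsilon)$ we get $\|f\|_p\ge\frac\lambda2\|V\|_p=2CK'\|V\|_p$.

**Step 4: upper bound.** Let $W'_{n,\rho}$ be copies of the $W_n'$ in (9), independent of each other and of the scheme. By (6), $\|f\|_p\le C\|\sum_n\sum_{\rho\le\min(T_n,R)}W'_{n,\rho}\varphi_n(J_{<n},A_n^\rho)\|_p$. Split off the terms $\rho=T_n$ and sort the others by $\rho$. Each part contains at most one weight per $n$, so the triangle inequality and (9), conditionally on the scheme, give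
$$\|f\|_p\le CK'\Big(\Big\|\sum_n1_{\{T_n\le R\}}\varepsilon_n\varphi_n(J_{\le n})\Big\|_p+\sum_{\rho\le R}\Big\|\sum_n1_{\{\rho<T_n\}}\varepsilon_n\varphi_n(J_{<n},A_n^\rho)\Big\|_p\Big).$$
The first norm is at most $\|V\|_p$ by contraction. For fixed $\rho$, given $w$, the variables $A_n^\rho$ with $\rho<T_n$ are i.i.d. uniform and independent of $J$, so they may be replaced by $J_n'$; by contraction this norm is at most $\|V'\|_p$.

**Step 5: absorb.** $2CK'\|V\|_p\le CK'(\|V\|_p+R\|V'\|_p)$, that is, $\|V\|_p\le R\|V'\|_p$. $\square$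

**Removing the signs from $V'$.** In a centred uniform model the vectors $v_n'=\varphi_n(J_{<n},J_n')$ are, given $J$, independent with mean $0$. For fixed signs split $\sum\pm v_n'$ into the sum over the plus signs and the sum over the minus signs. Each partial sum is, given $J$, the conditional expectation of $\sum v_n'$ with respect to the variables it contains. So by Jensen its conditional $L^p$-norm is at most that of $\sum v'_n$. Hence $\|V'\|_p\le2\|\sum v_n'\|_p$. With Lemmas 4 and 5,
$$\Big\|\sum\varphi_n(J_{\le n})\Big\|_p\le C(1+R)\|V'\|_p\le2C(1+R)\Big\|\sum\varphi_n(J_{<n},J'_n)\Big\|_p.$$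

**From uniform models to (c).** For $\varphi_n$ as in (c) put $J_n^m=\lfloor2^mU_n\rfloor$ and $\varphi_n^m=\mathbb E(\varphi_n(U_{\le n})\mid J_1^m,\dots,J_n^m)$. As in Step (e) of Lemma 1 this is a centred uniform model and $\varphi_n^m\to\varphi_n(U_{\le n})$ in $L^p$. Use $\lfloor2^mU'_n\rfloor$ for $J'_n$. Since $(U_{<n},U_n')$ has the law of $U_{\le n}$, the terms on the right converge in $L^p$ as well. In the limit we get (c) with $\delta=2C(1+R)$. $\square$

## 10. Tree spaces with iterated $\ell_{2p}$- and $\ell_p$-sums: the exponential is needed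

**Theorem 4.** There are a constant $c_p\ge1$ and finite-dimensional spaces $Y_N$ ($N\ge1$) with $K_p(Y_N)\le c_p$, $\beta^-_{WP}(Y_N)\le c_p\sqrt{\log(N+1)}$ and $\beta^-(Y_N)\ge\frac12N^{1/(2p)}$. So $\beta^-$ is not bounded by a polynomial in $\beta^-_{WP}$. For spaces with bounded $K$, the order $\exp(c(\beta^-_{WP})^2)$ in Theorem 2 is optimal up to the constant in the exponent.

**The space.** Let $\mathcal T$ be the set of $0$–$1$ words of length $\le N$. For $x\in\mathbb R^{\mathcal T}$ put $\nu_t(x)=|x_t|$ if $|t|=N$, and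
$$\nu_t(x)=\Big(|x_t|^{2p}+\big(\nu_{t0}(x)^p+\nu_{t1}(x)^p\big)^2\Big)^{1/(2p)}\quad(|t|<N),\qquad\|x\|_Y=\nu_\emptyset(x).$$
So the space $Y=Y_N$ is obtained by alternately forming the $\ell_p$-sum of two subtrees and the $\ell_{2p}$-sum with a line; its norm is a lattice norm. For $N=1$, $\|x\|_Y=(|x_\emptyset|^{2p}+(|x_0|^p+|x_1|^p)^2)^{1/(2p)}$. On a branch (a path down from the root) the norm is that of $\ell_{2p}$, because at each node of the path only one child contributes. On one level of the tree it is that of $\ell_p$.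

In general $\nu_t^p\ge|x_t|^p$ and $\nu_t^p\ge\nu_{t0}^p+\nu_{t1}^p$, so each of the $N+1$ levels has $\ell_p$-norm at most $\|x\|_Y$. Also $\nu_t^p\le|x_t|^p+\nu_{t0}^p+\nu_{t1}^p$. Iterating and adding over levels,
$$\|x\|_Y\le\|x\|_{\ell_p(\mathcal T)}\le(N+1)^{1/p}\|x\|_Y.\tag{10}$$

**Step 1: $K_p(Y)$ is bounded independently of $N$.** For a random $Z$ in $Y$ put $\tilde Z=(\mathbb E|Z|^{2p})^{1/(2p)}$, coordinatewise. Then $\mathbb E\nu_t(Z)^{2p}\le\nu_t(\tilde Z)^{2p}$. This is an equality at the leaves. For $|t|<N$, Minkowski's inequality in $L^2$ and the induction hypothesis give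
$$\Big(\mathbb E\big(\nu_{t0}(Z)^p+\nu_{t1}(Z)^p\big)^2\Big)^{1/2}\le\sum_{i=0,1}\big(\mathbb E\nu_{ti}(Z)^{2p}\big)^{1/2}\le\sum_{i=0,1}\nu_{ti}(\tilde Z)^p,$$
and it remains to square and to add $\mathbb E|Z_t|^{2p}=\tilde Z_t^{2p}$. For $a_n\in Y$ let $s=(\sum a_n^2)^{1/2}$ coordinatewise. For $Z=\sum g_na_n$ we have $\tilde Z=\|g\|_{2p}\,s$, so $\|\sum g_na_n\|_p\le\|\sum g_na_n\|_{2p}\le\|g\|_{2p}\|s\|_Y$. The scalar Khintchine inequality with Szarek's constant, $s\le\sqrt2\,\mathbb E|\sum\varepsilon_na_n|$ coordinatewise, and the lattice property give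
$$\|s\|_Y\le\sqrt2\,\mathbb E\Big\|\sum\varepsilon_na_n\Big\|_Y.\tag{11}$$
Thus $K_p(Y)\le\sqrt2\,\|g\|_{2p}$.

**Step 2: a scalar estimate beyond the square function.** To bound $\beta^-_{WP}(Y)$ we compare a martingale with its square function in each coordinate, with a very small error.

**Lemma 6.** Let $f=\sum_nr_n\psi_n$ be a real Walsh–Paley martingale ($\psi_n$ is $\mathcal F_{n-1}$-measurable, $r_n$ is a fair sign independent of $\mathcal F_{n-1}$) and $s=(\sum\psi_n^2)^{1/2}$. For $\lambda\ge\sqrt p$, $\|(|f|-7\lambda s)_+\|_p\le c\,e^{-\lambda^2/(2p)}\|s\|_p$ with $c=c(p)$.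

*Proof.* *Cutting at dyadic levels of the square function.* Let $s_n^2=\sum_{k\le n}\psi_k^2$, which is $\mathcal F_{n-1}$-measurable. For $j\in\mathbb Z$ put $c_{j,n}=1_{\{2^{j-1}<s_n\le2^j\}}\psi_n$, also $\mathcal F_{n-1}$-measurable, $\Delta_j=\sum_nr_nc_{j,n}$ and $D_j=\{s>2^{j-1}\}$. Then $f=\sum_j\Delta_j$, because $\psi_n=0$ where $s_n=0$. (The probability space has finitely many atoms, so only finitely many $\Delta_j$ are not identically $0$.) On $\{s>0\}$ define the integer $h$ by $2^{h-1}<s\le2^h$. Then $\Delta_j=0$ for $j>h$, $\Delta_j=0$ off $D_j$, and $\sum_nc_{j,n}^2\le4^j$, since this sum is at most $s_n^2$ for the last $n$ with $s_n\le2^j$.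

*Tails of one piece.* Let $n_j=\min\{n:s_n>2^{j-1}\}$ ($=\infty$ if there is none). Then $\{n_j=n\}\in\mathcal F_{n-1}$, $D_j=\{n_j<\infty\}$, and $\Delta_j=\sum_{k\ge n}r_kc_{j,k}$ on $\{n_j=n\}$. For real $\theta$, $\mathbb E(e^{\theta r_kc_{j,k}}\mid\mathcal F_{k-1})=\cosh(\theta c_{j,k})\le e^{\theta^2c_{j,k}^2/2}$, and successive conditioning gives
$$\mathbb E\Big[\exp\Big(\theta\sum_{k\ge n}r_kc_{j,k}-\tfrac{\theta^2}2\sum_{k\ge n}c_{j,k}^2\Big)\Big|\mathcal F_{n-1}\Big]\le1.$$
Multiply by $1_{\{n_j=n\}}$, take expectations, use $\sum_kc_{j,k}^2\le4^j$ and sum over $n$: $\mathbb E[e^{\theta\Delta_j}1_{D_j}]\le e^{\theta^24^j/2}P(D_j)$. With $\theta=\pm2^{-j}u$ and Chebyshev, $P(|\Delta_j|>2^ju)\le2e^{-u^2/2}P(D_j)$ for $u>0$. Since $(a+w)^2\ge a^2+w^2$, for $a\ge0$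
$$\mathbb E(|\Delta_j|-2^ja)_+^p=2^{jp}\int_0^\infty pw^{p-1}P\big(|\Delta_j|>2^j(a+w)\big)\,dw\le c_1\,2^{jp}e^{-a^2/2}P(D_j)\tag{12}$$
with $c_1=2\int_0^\infty pw^{p-1}e^{-w^2/2}\,dw$.

*Adding the pieces.* On $\{s>0\}$, $\sum_{j\le h}\lambda2^{(j+h)/2}=\lambda2^h/(1-2^{-1/2})\le7\lambda s$, since $2^h<2s$ and $2/(1-2^{-1/2})<7$. As $|f|\le\sum_{j\le h}|\Delta_j|$, writing $j=h-i$,
$$(|f|-7\lambda s)_+\le\sum_{i\ge0}y_i,\qquad y_i=1_{\{s>0\}}\big(|\Delta_{h-i}|-\lambda2^{i/2}\,2^{h-i}\big)_+ .$$
Sum (12) with $a=\lambda2^{i/2}$ over the possible values $j$ of $h-i$: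
$$\mathbb Ey_i^p\le c_1e^{-\lambda^22^i/2}\sum_j2^{jp}P(s>2^{j-1})\le c_2e^{-\lambda^22^i/2}\,\mathbb Es^p,$$
because on $\{s>0\}$ we have $\sum_{j:\,2^{j-1}<s}2^{jp}=2^{hp}/(1-2^{-p})\le(2s)^p/(1-2^{-p})$. By Minkowski and $2^i\ge1+i$,
$$\Big\|\sum_iy_i\Big\|_p\le c_2^{1/p}\|s\|_p\sum_{i\ge0}e^{-\lambda^2(1+i)/(2p)}=c_2^{1/p}\|s\|_p\,\frac{e^{-\lambda^2/(2p)}}{1-e^{-\lambda^2/(2p)}}\le c\,e^{-\lambda^2/(2p)}\|s\|_p,$$
where the last step uses $\lambda^2\ge p$. $\square$

**Step 3: $\beta^-_{WP}(Y)\le c_p\sqrt{\log(N+1)}$.** Let $f=\sum r_n\psi_n$ be a $Y$-valued Walsh–Paley martingale with coordinatewise square function $s=(\sum\psi_n^2)^{1/2}$. In each coordinate $|f_t|\le7\lambda s_t+(|f_t|-7\lambda s_t)_+$. The lattice property and the left half of (10), then Lemma 6 in each coordinate (the $p$-th powers add in $L^p(\ell_p(\mathcal T))$) and the right half of (10) give, for $\lambda\ge\sqrt p$,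
$$\|f\|_{L^p(Y)}\le7\lambda\|s\|_{L^p(Y)}+\|(|f|-7\lambda s)_+\|_{L^p(\ell_p(\mathcal T))}\le\big(7\lambda+c\,e^{-\lambda^2/(2p)}(N+1)^{1/p}\big)\|s\|_{L^p(Y)}.$$
Take $\lambda=\sqrt{2\log(N+1)}+\sqrt p$; then $\lambda^2\ge2\log(N+1)$, so $e^{-\lambda^2/(2p)}(N+1)^{1/p}\le1$. Apply (11) pointwise with $a_n=\psi_n$: $\|s\|_{L^p(Y)}\le\sqrt2\,\|\sum\varepsilon_n\psi_n\|_p=\sqrt2\,\|\sum\varepsilon_ndf_n\|_p$. So $\beta_{WP}^-(Y)\le\sqrt2(7\lambda+c)$, and since $\log(N+1)\ge\log2$ this is at most $c_p\sqrt{\log(N+1)}$. Enlarge $c_p$ so that also $c_p\ge\max(1,\sqrt2\|g\|_{2p})$.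

**Step 4: a slow walk down the tree shows $\beta^-(Y)\ge\frac12N^{1/(2p)}$.** We need one martingale, not a Walsh–Paley one, whose sum is large and whose randomized sum is small. Let $0<\alpha<1$ and $H\in\mathbb N$. Start at $t=\emptyset$ and make $H$ steps. At each step, if $|t|<N$, stay at $t$ with probability $1-\alpha$, or move to $t0$ or $t1$ with probability $\alpha/2$ each; the difference of this step is
$$d=\sum_{i=0,1}1_{\{\text{move to }ti\}}e_{ti}-\tfrac\alpha2(e_{t0}+e_{t1}).$$
If $|t|=N$, nothing happens and $d=0$. Given the past, $d$ has mean $0$, so these are martingale differences; let $f$ be the sum of the $H$ of them. Let $t_0=\emptyset,t_1,\dots,t_N$ be the successive nodes visited when the process is run forever, let $t_n'$ be the sibling of $t_n$, and let $\tau_n$ be the number of steps made from $t_{n-1}$. The $\tau_n$ are i.i.d. geometric with mean $1/\alpha$. Stage $n$ is the set of these steps.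

*The sum is large.* Let $\Omega_H$ be the event that level $N$ is reached within $H$ steps. On $\Omega_H$, $f$ has coordinate $-\alpha\tau_n/2$ at $t'_n$: each step from $t_{n-1}$ subtracts $\alpha/2$ there, and no other step touches it. Since $\nu_{t_{n-1}}^p\ge\nu_{t_n}^p+\nu_{t'_n}^p\ge\nu_{t_n}^p+|f_{t_n'}|^p$, we get $\|f\|_Y^p\ge\sum_{n\le N}(\alpha\tau_n/2)^p$ on $\Omega_H$. As $H\to\infty$, $1_{\Omega_H}\uparrow1$ a.s., and $\mathbb E(\alpha\tau_n)^p\ge(\mathbb E\,\alpha\tau_n)^p=1$. By monotone convergence,
$$\liminf_{H\to\infty}\|f\|_p\ge\tfrac12N^{1/p}.$$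

*The randomized sum is small.* It equals $\sum_n\pm e_{t_n}$, over the moves made within $H$ steps, minus $\frac\alpha2\sum_nS_n(e_{t_{n-1}0}+e_{t_{n-1}1})$ with $S_n=\sum_{l\in\text{stage }n,\ l\le H}\varepsilon_l$. The first part lives on one branch and has at most $N$ coordinates, all $\pm1$; its norm is at most $N^{1/(2p)}$. For the second part, the left half of (10) bounds the $p$-th power of the norm by $2(\alpha/2)^p\sum_n|S_n|^p$. Given the walk, $S_n$ is a sum of at most $\tau_n$ signs, so Khintchine, $\mathbb E|\sum_{l\le m}\varepsilon_l|^p\le\kappa_pm^{p/2}$, gives $\mathbb E|S_n|^p\le\kappa_p\mathbb E\tau_n^{p/2}$. Let $\tau$ have the common law of the $\tau_n$. From $P(\tau>m)=(1-\alpha)^m\le e^{-\alpha m}$ with $m=\lfloor u/\alpha\rfloor\ge u/\alpha-1$ we get $P(\alpha\tau>u)\le e^{1-u}$, whence $\mathbb E\tau^{p/2}\le c_p'\alpha^{-p/2}$. So the $p$-th moment of the norm of the second part is at most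
$$2N(\alpha/2)^p\kappa_p\,c_p'\,\alpha^{-p/2}=c_p''N\alpha^{p/2},$$
uniformly in $H$.

*Comparison.* By (2) and the two estimates, letting $H\to\infty$, $\frac12N^{1/p}\le\beta^-(Y)\big(N^{1/(2p)}+(c_p''N)^{1/p}\alpha^{1/2}\big)$ for every $\alpha\in(0,1)$. Let $\alpha\to0$: $\beta^-(Y_N)\ge\frac12N^{1/p}/N^{1/(2p)}=\frac12N^{1/(2p)}$.

**Step 5: the two consequences.** A polynomial in $\beta^-_{WP}(Y_N)$ is at most a polynomial in $\sqrt{\log(N+1)}$, while $\beta^-(Y_N)\ge\frac12N^{1/(2p)}$; so no polynomial bound is possible. For the order of magnitude, $\log(N+1)\ge\beta^-_{WP}(Y_N)^2/c_p^2$ and $N\ge(N+1)/2$, so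
$$\beta^-(Y_N)\ge\tfrac12N^{1/(2p)}\ge c\exp\Big(\frac{\log(N+1)}{2p}\Big)\ge c\exp\Big(\frac{\beta^-_{WP}(Y_N)^2}{2p\,c_p^2}\Big),\qquad c=c(p)>0 .$$
Finally $\beta^-_{WP}(Y_N)\to\infty$: by Theorem 2, $\beta^-(Y_N)\le C(1+e^{2\pi C^2c_p^2})$ with $C=\beta^-_{WP}(Y_N)$, and $\beta^-(Y_N)\to\infty$. So along spaces with bounded $K$ and $\beta^-_{WP}\to\infty$, the growth $\exp(c(\beta^-_{WP})^2)$ does occur, and only the constant in the exponent of Theorem 2 can be improved. $\square$
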